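# Pairwise extremal factorizations and quadratic Gröbner bases for strongly Koszul semigroups

## Pairwise extremal multisets of atoms

Let $S\subset\mathbb N^m$ be a finitely generated subsemigroup containing $0$, with minimal generators $s_1,\dots,s_n$. Call these generators **atoms**, and put $X=\{s_1,\dots,s_n\}$. Assume that $S$ is **homogeneous**: some linear form that is positive on $S\setminus\{0\}$ takes one and the same value $c$ on all atoms. Dividing this form by $c$ gives an additive function $\deg$ on $S$, and $\deg s$ is the number of atoms in *any* factorization of $s$ into atoms. The only element of degree $0$ is $0$, and the elements of degree $1$ are exactly the atoms. For $a,s\in S$ write $a\mid s$ if $s-a\in S$. Since $S\subset\mathbb N^m$, we may cancel.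

Fix a homomorphism $\ell:\mathbb Z^m\to\mathbb R$ that is injective on $X$. Such an $\ell$ exists: take $\ell(z)=\langle\xi,z\rangle$ with $\xi\in\mathbb R^m$ outside the finitely many hyperplanes $(s_i-s_j)^\perp$, $i\ne j$. So $\ell$ puts the atoms in a line, and it does so *additively*: two factorizations of the same element have the same total $\ell$-value.

**Definition.** A multiset of atoms $a_1,\dots,a_r$, written with $\ell(a_1)\ge\dots\ge\ell(a_r)$, is *pairwise extremal* if for all $i<j$ every atom $w\mid a_i+a_j$ satisfies
$$\ell(a_j)\le\ell(w)\le\ell(a_i).$$

In words: no pair in the multiset can be rewritten as a pair that reaches outside the interval it spans. Two features are immediate. The property passes to sub-multisets, because it is a condition on pairs. It also does not change when $\ell$ is replaced by $-\ell$ and the numbering is reversed.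

For a single pair, half of the condition is enough. If $\ell(a)\ge\ell(b)$ and every atom $w\mid a+b$ satisfies $\ell(w)\le\ell(a)$, then $\{a,b\}$ is pairwise extremal. Indeed, $w'=a+b-w$ has degree $1$, so it is an atom dividing $a+b$, and
$$\ell(w)=\ell(a)+\ell(b)-\ell(w')\ \ge\ \ell(b).\tag{1}$$
This uses that $\ell$ is additive.

**Example 1.** Let $S=\{(m,r)\in\mathbb N^2:0\le m\le 3r\}$, with atoms $u_i=(i,1)$ for $0\le i\le 3$ and $\deg(m,r)=r$; take $\ell(m,r)=m$. Write $i$ for $u_i$. The fibers of degree $2$ with more than one factorization are
$$0+2=1+1,\qquad 0+3=1+2,\qquad 1+3=2+2.$$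
So the pairs that are *not* extremal are $\{1,1\},\{1,2\},\{2,2\}$. The pairwise extremal multisets are those with any number of $0$'s and $3$'s and at most one atom from $\{1,2\}$. If there are $a$ copies of $0$, $b$ copies of $3$, and $\varepsilon\in\{0,1,2\}$ records the possible extra atom, the sum has first coordinate $3b+\varepsilon$. That number determines $\varepsilon$ and $b$, and the degree then determines $a$. So distinct pairwise extremal multisets have distinct sums.

What these multisets are for: we want a condition on pairs to control whole sums. The hope is that in a pairwise extremal multiset, *no atom dividing the total sum* lies outside the interval $[\ell(a_r),\ell(a_1)]$. This will make the quadratic relations of a semigroup ring control all its leading terms. It is not true for every semigroup.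

**Example 2.** Let $S$ be generated by $(i,1)$ for $i\in\{0,1,3,4\}$, and $\ell(m,r)=m$. The only factorization of $(2,2)$ is $1+1$, since $2$ is not available. So $\{1,1,1\}$ is pairwise extremal. But $1+1+1=0+0+3$, so the atoms $0$ and $3$ divide the sum, and both lie outside the interval $[1,1]$.

## Strongly Koszul semigroups and quadratic initial ideals

Let $K$ be a field. A *homogeneous $K$-algebra* is a graded algebra $R=\bigoplus_{i\ge0}R_i$ with $R_0=K$, generated by finitely many elements of degree $1$; let $\mathfrak m$ be its graded maximal ideal. It is *Koszul* if $K=R/\mathfrak m$ has a linear resolution over $R$, that is, the $i$-th module of its minimal graded free resolution is a sum of copies of $R(-i)$. For example, over $R=K[x]/(x^2)$ the resolution of $K$ is $\cdots\to R(-2)\to R(-1)\to R$ with every map multiplication by $x$.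

**Definition.** $R$ is *strongly Koszul* if $\mathfrak m$ has a minimal system of homogeneous generators $x_1,\dots,x_n$ such that for every subsequence $x_{i_1},\dots,x_{i_{k+1}}$ with $i_1<\dots<i_{k+1}$ the colon ideal $(x_{i_1},\dots,x_{i_k}):x_{i_{k+1}}$ is generated by a subsequence of $x_1,\dots,x_n$.

In a polynomial ring this colon ideal is $(x_{i_1},\dots,x_{i_k})$, so polynomial rings are strongly Koszul.

For a homogeneous semigroup $S$, the semigroup ring $K[S]$ is spanned by the monomials $t^s$, $s\in S$; it is a homogeneous $K$-algebra with each $u_i=t^{s_i}$ in degree $1$. Its *defining ideal* $I_S$ is the kernel of $T=K[x_1,\dots,x_n]\to K[S]$, $x_i\mapsto u_i$. The semigroup $S$ is called strongly Koszul if $K[S]$ is strongly Koszul with respect to $u_1,\dots,u_n$. We use the following known criterion: this holds if and only if for all $i\ne j$ the ideal $(u_i)\cap(u_j)$ is generated in degree $2$.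

To see one colon ideal, take Example 1 and write $u_i$ also for its monomial $t^{u_i}$. The ideal $(u_0):u_1$ is spanned by the $t^{(m,r)}$ with $(m,r)+(1,1)-(0,1)=(m+1,r)\in S$, that is, $m<3r$. Such an element is divisible by $u_0$ if $m\le 3r-3$, by $u_1$ if $m=3r-2$, and by $u_2$ if $m=3r-1$. So $(u_0):u_1=(u_0,u_1,u_2)$, and $(u_0)\cap(u_1)=u_1\cdot\big((u_0):u_1\big)$ is generated by $u_0u_1,u_1^2,u_1u_2$, in degree $2$.

Now Gröbner bases. For a monomial order on $T$, the initial ideal $\operatorname{in}(I)$ is generated by the leading monomials of the nonzero elements of $I$. A subset of $I$ is a Gröbner basis if its leading monomials generate $\operatorname{in}(I)$. It is known that if $I_S$ has a Gröbner basis of quadrics, or if $K[S]$ is strongly Koszul, then $K[S]$ is Koszul; and that if $K[S]$ is Koszul, then $I_S$ is generated by quadrics. The problem, from the paper "Strongly Koszul Algebras" (https://mscand.dk/article/download/14287/12284/33708), compares the two sufficient conditions: **for every strongly Koszul homogeneous semigroup $S$, does $I_S$ have a Gröbner basis of quadrics for some monomial order?** The answer is yes, for every field $K$, and we can name the order.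

Number the atoms so that $\ell(s_1)<\dots<\ell(s_n)$. Let $<_\ell$ be the degree reverse lexicographic order with $x_1>\dots>x_n$. Thus monomials are compared first by degree; for $p\ne q$ of the same degree, $p<_\ell q$ if and only if, at the *smallest* variable whose exponents in $p$ and $q$ differ, $p$ has the larger exponent. The smallest variable is the one with the largest $\ell$-value. We write $x_a$ for the variable of an atom $a$.

**Theorem 1.** If $S$ is strongly Koszul, then $\operatorname{in}_{<_\ell}(I_S)$ is generated by monomials of degree $2$. So $I_S$ has a Gröbner basis of quadrics with respect to $<_\ell$.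

## Fibers, and strong Koszulness as an exchange condition

This section turns both sides of Theorem 1 into statements about factorizations.

**Strong Koszulness.** The ideal $(t^u)\cap(t^v)$ is spanned by the $t^s$ with $u\mid s$ and $v\mid s$. If it is generated in degree $2$, then it is generated by the monomials $t^d$ in it with $\deg d=2$, and each $t^s$ in it is a multiple of such a $t^d$. Conversely, if each such $t^s$ is a multiple of such a $t^d$, the ideal is generated in degree $2$. So, by the criterion, $S$ is strongly Koszul if and only if the following holds.

**(SK)** If $u\ne v$ are atoms with $u\mid s$ and $v\mid s$, then there is $d\in S$ of degree $2$ with $u\mid d$, $v\mid d$ and $d\mid s$.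

Since $d$ has degree $2$, we may write $d=v+y=u+z$ with atoms $y,z$.

**Initial ideals.** Identify monomials of $T$ with multisets of atoms. The *fiber* of $s$ is the finite set of monomials mapping to $t^s$, i.e. the factorizations of $s$; all have degree $\deg s$. We claim that
$$\operatorname{in}_{<_\ell}(I_S)\ \text{is spanned by the monomials that are not smallest in their fiber.}\tag{2}$$
If $f\in I_S$, the coefficients of $f$ over each fiber sum to $0$, since that sum is the coefficient of $t^s$ in the image of $f$. If the leading monomial of $f\ne0$ were the smallest of its fiber, no other monomial of that fiber would occur in $f$, and the sum would be nonzero. So leading monomials are never smallest in their fiber. Conversely, if $m$ is not the smallest monomial $m'$ of its fiber, then $m-m'\in I_S$ has leading monomial $m$. Hence the monomials not smallest in their fiber are exactly the leading monomials of elements of $I_S$. This set is closed under multiplication by monomials, because leading monomials are, and (2) follows. The argument works for any monomial order. Moreover, $I_S$ contains no linear forms and $\operatorname{in}(I_S)$ contains no variables, since the $s_i$ are distinct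 and fibers of degree $1$ have one element.

## Small cases by hand

For $S=\mathbb N^n$ we have $I_S=0$ and there is nothing to prove. For the atoms $(0,1),(1,1),(2,1)$ the fiber of $(m,r)$ consists of the $x_0^ax_1^bx_2^c$ with $a+b+c=r$, $b+2c=m$. Replacing $x_1^2$ by $x_0x_2$ brings each monomial to one with $b\in\{0,1\}$, which $m$ and $r$ determine. So $I_S=(x_1^2-x_0x_2)$, and a generator of a principal ideal is a Gröbner basis for every order.

**Example 1 continued.** *The semigroup satisfies (SK).* Let $u_i,u_j\mid s=(m,r)$ with $i<j$. Then $r\ge2$, because an atom is divisible by no atom but itself. The element $d=(m',2)$ is divisible by both $u_i$ and $u_j$ exactly when $j\le m'\le i+3$, and $d\mid s$ exactly when $m-3r+6\le m'\le m$. So we need an integer $m'$ with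
$$\max(j,\,m-3r+6)\ \le\ m'\ \le\ \min(i+3,\,m).$$
Four inequalities are to be checked: $j\le i+3$ is clear; $j\le m$ because $u_j\mid s$; $m-3r+6\le i+3$ says $m-i\le3(r-1)$, which holds because $u_i\mid s$; and $m-3r+6\le m$ says $r\ge2$. So $S$ is strongly Koszul.

With $\ell(m,r)=m$ the smallest variable is $x_3$, and the three binomials $x_1^2-x_0x_2$, $x_1x_2-x_0x_3$, $x_2^2-x_1x_3$ have leading terms $x_1^2,x_1x_2,x_2^2$. The monomials divisible by none of these are the pairwise extremal multisets of Example 1, which have distinct sums. Every fiber's smallest monomial is among them, since it is not in the initial ideal. So there is exactly one of them in each fiber, and every other monomial is divisible by one of the three leading terms. Theorem 1 holds here.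

**Example 2 continued.** *This semigroup fails (SK).* The atoms $1$ and $3$ divide $(3,3)=1+1+1=0+0+3$. The elements of degree $2$ divisible by $1$ have first coordinate in $\{1,2,4,5\}$, those divisible by $3$ in $\{3,4,6,7\}$; the only common one is $(4,2)$, which does not divide $(3,3)$. So the failure seen in Example 2 does not contradict what we hope to prove.

## An ordering that ignores addition, and a single exchange that stalls

The condition (SK) is symmetric in the atoms, so a sensible first attempt is to take *any* ordering of the variables and the corresponding reverse lexicographic order. For monomials with no quadratic divisor in the initial ideal, one would show by induction that the leading atom $a_1$ is the smallest variable dividing the whole sum.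

Suppose an atom $u\mid s=a_1+\dots+a_r$ beats $a_1$. Apply (SK) to $u$ and some $a_i$: we get $d=a_i+y=u+z$ with $d\mid s$. If $y$ is one of the remaining $a_j$, then $x_{a_i}x_{a_j}$ and $x_ux_z$ lie in one fiber and we have a contradiction. But all we know about $y$ is that it *divides* $s-a_i$; it need not be one of the $a_j$. This is the point at which the argument stops, and for an arbitrary ordering it cannot be repaired.

**Remark A.** An arbitrary reverse lexicographic order can fail. In Example 1 take the reverse lexicographic order with $x_0<x_2<x_1<x_3$. No linear functional induces it, since a linear functional has values $\alpha+\beta i$ on the atoms $(i,1)$, which are monotone in $i$. The fiber of $2u_2$ is $\{x_2^2,x_1x_3\}$ with smallest element $x_2^2$, so $x_2^2\notin\operatorname{in}(I_S)$. But $x_2^3-x_0x_3^2\in I_S$, because $2+2+2=0+3+3$, and its leading term is $x_2^3$, because $x_0$ is the smallest variable. So $x_2^3$ is a cubic minimal generator of the initial ideal.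

Run the exchange in this example, with all $a_i=u_2$, $s=(6,3)$ and $u=u_0$. The range computed above forces $m'=3$, so $d=u_2+u_1=u_0+u_3$ and $y=u_1$. Indeed $y$ divides $u_2+u_2=u_1+u_3$ without being one of its summands. Note also that $u_2$ is the top atom dividing $2u_2$ for this ordering, yet both other atoms $u_1,u_3$ dividing $2u_2$ lie below it: without additivity, (1) fails.

So additivity of $\ell$ must enter. With a linear $\ell$, the equation $a_i+y=u+z$ gives information even when $y$ is not one of the $a_j$: it says $\ell(u)+\ell(z)=\ell(a_i)+\ell(y)$. One exchange then bounds a sum, which is not yet a contradiction. The way out is to make *two* exchanges, one with the largest atom $u$ dividing $s$ against the bottom element $a_r$, one with the smallest atom $v$ dividing $s$ against the top element $a_1$. They bound the same quantity $\ell(u)+\ell(v)$ from the two sides.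

## Two opposite exchanges

**Lemma.** Let $S$ satisfy (SK), let $a_1,\dots,a_r$ $(r\ge1)$ be pairwise extremal, with $\ell(a_1)\ge\dots\ge\ell(a_r)$, and put $s=a_1+\dots+a_r$. Then every atom $w\mid s$ satisfies $\ell(a_r)\le\ell(w)\le\ell(a_1)$.

*Proof.* We use induction on $r$. For $r=1$ the only atom dividing $a_1$ is $a_1$. For $r=2$ the claim is the definition of pairwise extremal. Let $r\ge3$ and assume the Lemma for $r-1$.

Let $u$ and $v$ be the atoms dividing $s$ with the largest and the smallest $\ell$-value. Suppose the Lemma fails for $a_1,\dots,a_r$. Then $\ell(u)>\ell(a_1)$ or $\ell(v)<\ell(a_r)$. Replacing $\ell$ by $-\ell$ and reversing the numbering exchanges these two cases and preserves all hypotheses, including the induction hypothesis. So we may assume $\ell(u)>\ell(a_1)$.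

**Step 1 (bound $\ell(u)+\ell(v)$ from above).** We exchange $u$ against the bottom element $a_r$. Since $\ell(u)>\ell(a_1)\ge\ell(a_r)$, we have $u\ne a_r$, and both divide $s$. By (SK) there is $d\mid s$ of degree $2$ with
$$d=a_r+y=u+z,\qquad y,z\ \text{atoms}.$$
Now $s-d=(a_1+\dots+a_{r-1})-y$ lies in $S$, so $y\mid a_1+\dots+a_{r-1}$. The multiset $a_1,\dots,a_{r-1}$ is pairwise extremal, so the induction hypothesis gives $\ell(y)\le\ell(a_1)$.

This inequality is strict. If $y=a_1$, then $u\mid d=a_1+a_r$, and extremality of the pair $a_1,a_r$ gives $\ell(u)\le\ell(a_1)$, a contradiction. So $y\ne a_1$, and $\ell(y)<\ell(a_1)$ since $\ell$ is injective on $X$.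

Finally $z\mid d\mid s$, so $\ell(z)\ge\ell(v)$. Together:
$$\ell(u)+\ell(v)\ \le\ \ell(u)+\ell(z)\ =\ \ell(a_r)+\ell(y)\ <\ \ell(a_1)+\ell(a_r).\tag{3}$$

**Step 2 (bound $\ell(u)+\ell(v)$ from below).** We exchange $v$ against the top element $a_1$. First, $v\ne a_1$. If $v=a_1$, then, as $v$ is the smallest atom dividing $s$ and $a_r\mid s$, we have $\ell(v)\le\ell(a_r)\le\ell(a_1)=\ell(v)$. So $\ell(a_1)=\ell(a_r)=\ell(v)$, and (3) becomes $\ell(u)<\ell(v)$, which is absurd because $u$ has the largest value.

By (SK) there is $d'\mid s$ of degree $2$ with
$$d'=a_1+y'=v+z',\qquad y',z'\ \text{atoms}.$$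
Here $s-d'=(a_2+\dots+a_r)-y'\in S$, so $y'\mid a_2+\dots+a_r$, and the induction hypothesis gives $\ell(y')\ge\ell(a_r)$. Since $z'\mid s$, we have $\ell(z')\le\ell(u)$. Hence
$$\ell(u)+\ell(v)\ \ge\ \ell(z')+\ell(v)\ =\ \ell(a_1)+\ell(y')\ \ge\ \ell(a_1)+\ell(a_r),$$
contradicting (3). $\blacksquare$

The element $y$ still need not be one of the $a_j$. We only needed to know where $\ell(y)$ lies, and the one case in which this is not enough, $y=a_1$, is the case in which $y$ is one of the $a_j$ and pairwise extremality applies directly.

## From extremal pairs to the initial ideal

*Proof of Theorem 1.* Let $m=x_{a_1}\cdots x_{a_r}$, with $\ell(a_1)\ge\dots\ge\ell(a_r)$, be a monomial divisible by no degree-$2$ monomial of $\operatorname{in}_{<_\ell}(I_S)$. By (2) it suffices to show that $m$ is smallest in its fiber: then every monomial of the initial ideal is divisible by one of degree $2$ in it. For $r=0$ this is clear, so let $r\ge1$.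

**Step (a) ($m$ is pairwise extremal).** Here we translate the absence of quadratic leading terms. Let $i<j$, let $w\mid a_i+a_j$ be an atom, and let $w'=a_i+a_j-w$, also an atom. Suppose $\max\{\ell(w),\ell(w')\}>\ell(a_i)$. Since $\ell(a_i)\ge\ell(a_j)$, the smallest variable occurring in $x_wx_{w'}$ is then smaller than both $x_{a_i}$ and $x_{a_j}$. It is the smallest variable at which the two monomials differ, and $x_wx_{w'}$ has the larger exponent there, so $x_wx_{w'}<_\ell x_{a_i}x_{a_j}$. The two lie in one fiber, so $x_{a_i}x_{a_j}\in\operatorname{in}_{<_\ell}(I_S)$ by (2), contradicting the choice of $m$. Hence $\ell(w)\le\ell(a_i)$ for every atom $w\mid a_i+a_j$, and by (1) also $\ell(w)\ge\ell(a_j)$.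

**Step (b) (a pairwise extremal $m$ is smallest in its fiber).** Here we use the Lemma once for each tail of $m$. For each $i$ the multiset $a_i,\dots,a_r$ is pairwise extremal, so by the Lemma $a_i$ is the atom of largest $\ell$-value dividing $a_i+\dots+a_r$. Let $m'=x_{b_1}\cdots x_{b_r}\ne m$, with $\ell(b_1)\ge\dots\ge\ell(b_r)$, lie in the same fiber, and let $i$ be minimal with $b_i\ne a_i$. Cancelling $a_1=b_1,\dots,a_{i-1}=b_{i-1}$ gives $b_i+\dots+b_r=a_i+\dots+a_r$, so $b_i\mid a_i+\dots+a_r$. Hence $\ell(b_i)\le\ell(a_i)$, and so $\ell(b_i)<\ell(a_i)$ by injectivity.

Now compare exponents. A variable smaller than $x_{a_i}$ belongs to an atom with $\ell$-value above $\ell(a_i)$. Such atoms occur in both lists only in the first $i-1$ places, where the lists agree. So these variables have equal exponents in $m$ and $m'$. The atom $a_i$ occurs in the list of $m'$ only in the first $i-1$ places, because $\ell(b_k)\le\ell(b_i)<\ell(a_i)$ for $k\ge i$; in the list of $m$ it occurs equally often there, and again in place $i$. So $x_{a_i}$ has a larger exponent in $m$ than in $m'$, which means $m<_\ell m'$. $\blacksquare$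

## Standard factorizations, majorization and weights

Call the smallest monomial of the fiber of $s$ the *$\ell$-standard factorization* of $s$. For a factorization of $s$ the following are equivalent when $S$ is strongly Koszul:

1. it is $\ell$-standard;
2. each of its pairs is $\ell$-standard;
3. it is pairwise extremal.

Indeed, if $m$ is standard, it is not in the initial ideal, so no degree-$2$ divisor of $m$ is, and each pair is standard. If each pair is standard, no degree-$2$ monomial of the initial ideal divides $m$, and Step (a) gives (iii), that is, item 3 of this list. Step (b) used only pairwise extremality and the Lemma, so it leads from item 3 back to item 1. In particular, each element has exactly one pairwise extremal factorization.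

Recall two notions for the next theorem. The *reduced* Gröbner basis consists of elements with leading coefficient $1$ whose leading monomials are the minimal generators of the initial ideal, one element for each, and whose other monomials lie outside the initial ideal. For a weight vector $\omega\in\mathbb R^n$, a monomial $\prod x_i^{e_i}$ has weight $\sum e_i\omega_i$; $\operatorname{in}_\omega(f)$ is the sum of the terms of $f$ of largest weight, and $\operatorname{in}_\omega(I)$ is the ideal generated by all $\operatorname{in}_\omega(f)$, $0\ne f\in I$. Finally, a real vector with entries $\alpha_1\ge\dots\ge\alpha_r$ *majorizes* one with entries $\beta_1\ge\dots\ge\beta_r$ if $\alpha_1+\dots+\alpha_k\ge\beta_1+\dots+\beta_k$ for all $k$, with equality for $k=r$.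

**Theorem 2.** Let $S$ be strongly Koszul and $\ell$ a linear functional injective on $X$.

1. The reduced Gröbner basis of $I_S$ for $<_\ell$ consists of the binomials $x_ax_b-x_cx_d$, where $x_cx_d$ is the $\ell$-standard factorization of a degree-$2$ element and $x_ax_b$ runs over the other monomials of that fiber.
2. $\operatorname{in}_{<_\ell}(I_S)=\operatorname{in}_{<_{-\ell}}(I_S)$: the reverse lexicographic orders with $x_1>\dots>x_n$ and with $x_n>\dots>x_1$ give the same initial ideal.
3. (Majorization) If $a_1,\dots,a_r$, with $\ell(a_1)\ge\dots\ge\ell(a_r)$, is the $\ell$-standard factorization of $s$, then every $y\mid s$ with $\deg y=k$ satisfies $\ell(y)\le\ell(a_1+\dots+a_k)$, with equality only for $y=a_1+\dots+a_k$. Hence $(\ell(a_i))_i$ majorizes $(\ell(b_i))_i$ for every factorization $b_1,\dots,b_r$ of $s$.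
4. For every strictly convex $\varphi:\mathbb R\to\mathbb R$, the weight vector $\omega_i=-\varphi(\ell(s_i))$ satisfies $\operatorname{in}_\omega(I_S)=\operatorname{in}_{<_\ell}(I_S)$.
5. Theorem 1, the Lemma, the equivalences above and parts 1–4 hold, for the given $\ell$, if (SK) is required only for those $s$ and pairs $\{u,v\}$ in which $u$ is the $\ell$-largest or the $\ell$-smallest atom dividing $s$.

For illustration, in Example 1 with $\ell(m,r)=m$, the element $(6,3)$ has the factorizations $3+3+0$ (standard), $3+2+1$ and $2+2+2$. Their partial sums are $(3,6,6)$, $(3,5,6)$, $(2,4,6)$, and their sums of squares are $18,14,12$.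

*Proof.*

**Part 1 (read off the basis).** By Theorem 1 the initial ideal is generated by its degree-$2$ monomials, and since it contains no variables, these are its minimal generators. By (2) they are the nonstandard $x_ax_b$. The listed binomial lies in $I_S$, has leading term $x_ax_b$ with coefficient $1$, and its tail $x_cx_d$ is standard, hence outside the initial ideal.

**Part 2 (use the symmetry of extremality).** Theorem 1 and the equivalences apply to $-\ell$ too. By (2) the monomials outside $\operatorname{in}_{<_\ell}(I_S)$ are the $\ell$-standard ones, that is, the multisets that are pairwise extremal for $\ell$. These are the multisets that are pairwise extremal for $-\ell$, so the two monomial ideals have the same complement and are equal. The order $<_{-\ell}$ is the degree reverse lexicographic order with $x_n>\dots>x_1$.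

**Part 3 (glue standard factorizations of a maximizer and its complement).** Among the finitely many $y\mid s$ of degree $k$, choose one with $\ell(y)$ maximal. Let $b_1,\dots,b_k$ and $c_1,\dots,c_{r-k}$ be the $\ell$-standard factorizations of $y$ and of $s-y$. We show that together they are pairwise extremal.

Fix $i,j$ and let $w$ be the $\ell$-largest atom dividing $b_i+c_j$, so $\ell(w)\ge\ell(b_i)$. The element $y-b_i+w$ lies in $S$ and has degree $k$. It divides $s$, because
$$s-(y-b_i+w)=(s-y-c_j)+(b_i+c_j-w)$$
is a sum of two elements of $S$. By maximality of $\ell(y)$ we get $\ell(w)\le\ell(b_i)$, so $w=b_i$. Thus $b_i$ is the largest atom dividing $b_i+c_j$. In particular $\ell(b_i)\ge\ell(c_j)$, and by (1) the pair $\{b_i,c_j\}$ is pairwise extremal. Pairs among the $b$'s and pairs among the $c$'s are extremal because these factorizations are standard. So the multiset of all $b_i$ and $c_j$ is pairwise extremal with sum $s$, and by the equivalences it is the $\ell$-standard factorization $a_1,\dots,a_r$.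

Since all $\ell(b_i)\ge\ell(c_j)$, listing the $b$'s in decreasing order and then the $c$'s in decreasing order lists the multiset by decreasing $\ell$. As $\ell$ is injective on $X$, such a list is unique, so $b_1,\dots,b_k$ are $a_1,\dots,a_k$ up to order, and $y=a_1+\dots+a_k$. So this is the only maximizer, which is the first claim.

For the second, let $b_1,\dots,b_r$ be a factorization of $s$ with $\ell(b_1)\ge\dots\ge\ell(b_r)$. Then $b_1+\dots+b_k$ divides $s$ and has degree $k$, so $\ell(b_1)+\dots+\ell(b_k)\le\ell(a_1)+\dots+\ell(a_k)$; for $k=r$ both sides equal $\ell(s)$.

**Part 4, first half (standard monomials have strictly smallest weight in their fiber).** We need the strict form of Karamata's inequality: if $\alpha_1\ge\dots\ge\alpha_r$ majorizes $\beta_1\ge\dots\ge\beta_r$ and the vectors differ, then $\sum\varphi(\alpha_i)>\sum\varphi(\beta_i)$. To see this, let $g_i$ be the right derivative of $\varphi$ at $\beta_i$. Strict convexity gives $\varphi(\alpha_i)-\varphi(\beta_i)\ge g_i(\alpha_i-\beta_i)$, strictly if $\alpha_i\ne\beta_i$, which happens for some $i$. The $g_i$ are nonincreasing in $i$, since the $\beta_i$ are. With $A_k=\alpha_1+\dots+\alpha_k$ and $B_k=\beta_1+\dots+\beta_k$,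 summation by parts gives
$$\sum_{i=1}^r\big(\varphi(\alpha_i)-\varphi(\beta_i)\big)\ >\ \sum_{i=1}^r g_i(\alpha_i-\beta_i)\ =\ \sum_{k=1}^{r-1}(g_k-g_{k+1})(A_k-B_k)+g_r(A_r-B_r)\ \ge\ 0 .$$

Now let $m\ne m'$ lie in one fiber, with $m'$ standard. By Part 3 the vector of $\ell$-values of $m'$ majorizes that of $m$, and the two differ because $\ell$ is injective on $X$. So the sum of the $\varphi(\ell(\cdot))$ is strictly larger for $m'$, and
$$\omega(m)>\omega(m').\tag{4}$$

**Part 4, second half (compare the ideals).** By (4), each nonstandard $m$ equals $\operatorname{in}_\omega(m-m')$, where $m'$ is the standard monomial of its fiber. So $\operatorname{in}_{<_\ell}(I_S)\subseteq\operatorname{in}_\omega(I_S)$. Conversely, let $0\ne f\in I_S$ and suppose a standard monomial $m'$ occurs in $\operatorname{in}_\omega(f)$. The coefficients of $f$ over the fiber of $m'$ sum to $0$, so another monomial $m$ of this fiber occurs in $f$. By (4) it has larger weight than $m'$, contradicting that $m'$ has the largest weight in $f$. So only nonstandard monomials occur in $\operatorname{in}_\omega(f)$, which therefore lies in $\operatorname{in}_{<_\ell}(I_S)$ by (2).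

**Part 5 (inspect where (SK) entered).** All proofs above use (SK) only through the Lemma. The Lemma uses it only for the pairs $u,a_r$ and $v,a_1$, with $u$ the $\ell$-largest and $v$ the $\ell$-smallest atom dividing $s$. The weakened hypothesis is unchanged under $\ell\to-\ell$, so the reduction to $\ell(u)>\ell(a_1)$ in the Lemma and the application to $-\ell$ in Part 2 remain valid. $\blacksquare$

## Quadratic for every linear order, yet not strongly Koszul

**Remark B.** The converse of Theorem 1 fails. Let $S$ be generated by $(i,1)$ for $i\in\{0,2,3,4\}$, with variables $x,y,z,w$ in this order.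

*The ideal.* From $2+2=0+4$ and $3+3=2+4$ we get $y^2-xw,\ z^2-yw\in I_S$. Let $J$ be the ideal they generate. Modulo $J$, first replace each $z^2$ by $yw$, then each $y^2$ by $xw$. This brings every monomial to the form $x^iw^jy^\varepsilon z^\delta$ with $\varepsilon,\delta\in\{0,1\}$. This monomial maps to $t^q$ with
$$q=(4j+2\varepsilon+3\delta,\ i+j+\varepsilon+\delta).$$
The first coordinate modulo $4$ is $0,2,3,1$ for $(\varepsilon,\delta)=(0,0),(1,0),(0,1),(1,1)$. So it determines $(\varepsilon,\delta)$, then $j$, and the second coordinate then determines $i$. Thus the monomials $x^iw^jy^\varepsilon z^\delta$ span $T/J$ and map to distinct $t^q$. So $T/J\to K[S]$ is injective and $J=I_S$.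

*All the orders $<_\ell$ are quadratic.* A linear functional has values $\alpha+\beta i$ on the atoms $(i,1)$, and injectivity means $\beta\ne0$. So it induces the order $0<2<3<4$ or its reverse. In the first case $x>y>z>w$, and $w$ occurs in $xw$ and $yw$ but not in $y^2,z^2$; the leading terms are $y^2,z^2$. In the second case $w>z>y>x$; now $x$ occurs in $xw$ and not in $y^2$, while $y$ is the smallest variable occurring in $z^2-yw$ and occurs only in $yw$. The leading terms are again $y^2,z^2$. Suppose a monomial $m\in\operatorname{in}_{<_\ell}(I_S)$ were not divisible by $y^2$ or $z^2$. The smallest monomial $m'\neq m$ of its fiber is outside the initial ideal, so it is not divisible by $y^2$ or $z^2$ either. Then $m$ and $m'$ are two different monomials of the form $x^iw^jy^\varepsilon z^\delta$ with the same image, a contradiction. So the two binomials form a quadratic Gröbner basis for $<_\ell$.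

*$S$ is not strongly Koszul.* The element $(8,3)=0+4+4=2+3+3$ is divisible by the atoms $0$ and $3$. An element of degree $2$ divisible by both has first coordinate in $\{0,2,3,4\}\cap\{3,5,6,7\}=\{3\}$, so it is $(3,2)$. But $(8,3)-(3,2)=(5,1)\notin S$. So (SK) fails for the atoms $0,3$ and the element $(8,3)$.
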